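
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Finite unions of sets of semisimplicity}


\begin{abstract}
A closed subset $\Lambda$ of the dual $\Gamma$ of a locally compact abelian group $G$ is a set of semisimplicity, or $S_3$-set, if every isometric Banach space representation of $G$ with spectrum in $\Lambda$ generates a semisimple Banach algebra. We prove that finite unions, and more generally locally finite unions, of $S_3$-sets are $S_3$-sets. The core of the proof is a construction: from a nonzero vector that has spectrum in a closed set $F$ and is at the same time a limit of vectors with compact spectra disjoint from $F$, it produces a representation, with no new spectrum, whose algebra has a nonzero radical. The same construction gives a criterion for a closed set to be an $S_3$-set in terms of a closed subset and its complement. With this criterion we show that a compact countable union of compact $S_3$-sets need not be an $S_3$-set.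
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a locally compact abelian group with Haar measure $dg$, and let $\Gamma$ be its dual group, the group of continuous characters $\chi:G\to\mathbf T$. Both groups are written additively. For $f\in L^1(G)$ and $\chi\in\Gamma$ put $\hat f(\chi)=\int_G f(g)\chi(g)\,dg$.

An \emph{isometric representation} $T$ of $G$ on a Banach space $X$ is a homomorphism from $G$ into the group of invertible isometries of $X$ such that $g\mapsto T(g)x$ is continuous for every $x\in X$. For $f\in L^1(G)$ let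
\[
\hat f(T)=\int_G f(g)\,T(g)\,dg\qquad\text{(strong integral)},
\]
so that $\hat f(T)=\hat f(\chi)$ for the one-dimensional representation $T=\chi$. The algebra generated by $T$, denoted $\mathcal A(T)$, is the operator-norm closure of $\{\hat f(T):f\in L^1(G)\}$ in $L(X)$. It is a commutative Banach algebra; let $\mathcal R(\mathcal A(T))$ be its Jacobson radical. The \emph{spectrum} of $T$ is the closed set
\[
Sp(T)=\{\chi\in\Gamma:\ \hat f(\chi)=0\ \text{ for all } f\in L^1(G)\ \text{with } \hat f(T)=0\}.
\]
A closed set $\Lambda\subset\Gamma$ is a \emph{set of semisimplicity}, or \emph{$S_3$-set}, if $\mathcal R(\mathcal A(T))=\{0\}$ for every isometric representation $T$, on any Banach space, with $Sp(T)\subset\Lambda$. A closed subset of an $S_3$-set is an $S_3$-set.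

What does this measure? Every character of $\mathcal A(T)$ has the form $\hat f(T)\mapsto\hat f(\chi)$ with $\chi\in Sp(T)$ (Lemma~\ref{lem:radical}). So the radical consists of the operators in $\mathcal A(T)$ that the spectrum does not see. For $G=\mathbf Z$, for instance, a representation is given by an invertible isometry $V=T(1)$, and the question is whether a norm limit of trigonometric polynomials in $V$ can be quasinilpotent without being $0$. On a Hilbert space it cannot, for any $G$: the adjoint of $\hat f(T)$ is again of this form, so $\mathcal A(T)$ consists of normal operators, and a quasinilpotent normal operator is $0$. On general Banach spaces the answer depends on where the spectrum lies, and $\Lambda$ is an $S_3$-set if spectrum in $\Lambda$ excludes such operators. One point $\chi$ is an $S_3$-set. Indeed, it is a textbook fact that a function $\hat f$ with $\hat f(\chi)=0$ is a limit, in the norm of $L^1(G)$ carried over to Fourier transforms, of functions with compact support that vanish near $\chi$. If $Sp(T)\subset\{\chi\}$, then by Lemma~\ref{lem:spectrum} below these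 functions act as $0$, and so $\hat f(T)=0$ whenever $\hat f(\chi)=0$. Hence $\mathcal A(T)$ is spanned by one idempotent, $\hat f(T)$ with $\hat f(\chi)=1$.

Is the union of two $S_3$-sets always an $S_3$-set? This question is posed in \cite{SS}. A set is called \emph{scattered} if each of its nonempty subsets has a relatively isolated point; it is known that the answer is yes if the intersection of the two sets is scattered. Small intersections are thus harmless. A priori nothing prevents a large intersection from supporting a radical element that neither set carries by itself. We show that this does not happen.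

\subsection{Results}

\begin{theorem}\label{thm:A}
If $\Lambda_1,\Lambda_2\subset\Gamma$ are $S_3$-sets, then $\Lambda_1\cup\Lambda_2$ is an $S_3$-set. Hence every finite union of $S_3$-sets is an $S_3$-set.
\end{theorem}

The proof does not use the result on scattered intersections. Theorem~\ref{thm:A} has a local version.

\begin{theorem}\label{thm:B}
Let $(\Lambda_i)_{i\in I}$ be a locally finite family of $S_3$-sets, that is, every point of $\Gamma$ has a neighborhood meeting only finitely many $\Lambda_i$. Then $\bigcup_i\Lambda_i$ is an $S_3$-set.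
\end{theorem}

The method yields a criterion that splits the question for $\Lambda$ into one on a closed subset $F$, one away from $F$, and a condition on how the two parts meet. Here a bounded uniformly continuous function $\psi$ on $G$ \emph{has spectrum in} a closed set $E$ if $\int_G f(g)\psi(t+g)\,dg=0$ for all $t\in G$ and all $f\in L^1(G)$ for which $\hat f$ has compact support disjoint from $E$.

\begin{theorem}\label{thm:C}
Let $F\subset\Lambda\subset\Gamma$ be closed. Then $\Lambda$ is an $S_3$-set if and only if
\begin{itemize}
\item[(a)] $F$ is an $S_3$-set;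
\item[(b)] every compact subset of $\Lambda\setminus F$ is an $S_3$-set;
\item[(c)] no nonzero bounded uniformly continuous function on $G$ with spectrum in $F$ is the uniform limit of a sequence of bounded uniformly continuous functions each of which has spectrum in some compact subset of $\Lambda\setminus F$.
\end{itemize}
\end{theorem}

Finally, ``finite'' cannot be replaced by ``countable'', even if the union is closed.

\begin{theorem}\label{thm:D}
There are a compact metrizable dual group $\Gamma$ and compact $S_3$-sets $F,L_1,L_2,\dots\subset\Gamma$ such that $E=F\cup\bigcup_nL_n$ is compact but not an $S_3$-set.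
\end{theorem}

\subsection{Outline}

Let $Sp(T)\subset\Lambda_1\cup\Lambda_2$ and let $r$ be in the radical of $\mathcal A(T)$. Two soft arguments, with a subspace and with a quotient, show that $r$ maps $X$ into a subspace that it annihilates. So $r^2=0$, and the remaining task is to exclude such a ``Jordan block''. With $F=\Lambda_2$, every vector $y=rx$ has spectrum in $F$ and is a limit of vectors with compact spectra off $F$ (Section~\ref{sec:soft}). The main step, Proposition~\ref{prop:key}, turns any such $y\ne0$ into a nonzero radical element of another algebra $\mathcal A(T')$ with $Sp(T')\subset Sp(T)$. Section~\ref{sec:key} first shows the mechanism in a model on the set $\{1,2,\dots\}$, where everything can be computed by hand; the general proof reduces to that computation. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Section~\ref{sec:unions}, Theorem~\ref{thm:C} in Section~\ref{sec:criterion}, and Theorem~\ref{thm:D} in Section~\ref{sec:countable}.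

\section{Preliminaries}\label{sec:prelim}

\subsection{The Fourier algebra}

Let $A(\Gamma)=\{\hat f:f\in L^1(G)\}$ with $\|\hat f\|=\|f\|_1$, a Banach algebra under pointwise multiplication whose characters are the evaluations at points of $\Gamma$. For $u=\hat f$ write $u(T)=\hat f(T)$. The map $u\mapsto u(T)$ is a homomorphism with $\|u(T)\|\le\|u\|$. The algebra $A(\Gamma)$ is closed under complex conjugation, since $\overline{\hat f}$ is the transform of $g\mapsto\overline{f(-g)}$.

Let $A^+=A(\Gamma)\oplus\mathbf C1$ with norm $\|u+\lambda1\|=\|u\|+|\lambda|$; a new unit is adjoined even if $\Gamma$ is compact. Put $(u+\lambda1)(T)=u(T)+\lambda I$. The characters of $A^+$ are $u+\lambda1\mapsto u(\chi)+\lambda$, $\chi\in\Gamma$, and one more, the \emph{extra character} $\omega:u+\lambda1\mapsto\lambda$.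

All supports are closed supports. For closed $E\subset\Gamma$ let
\[
j(E)=\{u\in A(\Gamma):\ \operatorname{supp}u\ \text{is compact and}\ E\cap\operatorname{supp}u=\emptyset\}.
\]
We use two standard facts.

\begin{itemize}
\item[(F1)] $L^1(G)$ has a bounded approximate identity $e_\alpha\ge0$, $\int e_\alpha=1$, with supports shrinking to the neutral element. Since $\|\hat e_\alpha(T)x-x\|\le\int e_\alpha(g)\|T(g)x-x\|\,dg$, we have $\hat e_\alpha(T)\to I$ strongly. Functions with compact support are dense in $A(\Gamma)$: write $f\in L^1(G)$ as a product of two functions in $L^2(G)$ and approximate both by functions with compactly supported Plancherel transforms; the transform of a product is a convolution.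
\item[(F2)] If $P\subset U\subset\Gamma$ with $P$ compact and $U$ open, there is $h\in A(\Gamma)$ with $0\le h\le1$, $h=1$ on $P$, and compact support contained in $U$. Take $h=|V|^{-1}1_{P+V}*1_V$, where $V$ is a compact symmetric neighborhood of $0$ with $P+V+V\subset U$; a convolution of two $L^2$-functions on $\Gamma$ lies in $A(\Gamma)$. Applying this to a compact neighborhood of $P$ in $U$ we may have $h=1$ \emph{near} $P$, that is, on a neighborhood of $P$.
\end{itemize}

\begin{lemma}\label{lem:spectrum}
Let $E\subset\Gamma$ be closed. Then $Sp(T)\subset E$ if and only if $u(T)=0$ for all $u\in j(E)$.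
\end{lemma}

\begin{proof}
Let $I=\{u\in A(\Gamma):u(T)=0\}$, an ideal whose set of common zeros is $Sp(T)$.

Suppose $Sp(T)\subset E$ and $0\ne u\in j(E)$, and let $C=\operatorname{supp}u$. For each $\chi\in C$ some element of $I$ does not vanish at $\chi$. By compactness there are finitely many $p_i\in I$ without a common zero on $C$, and $p=\sum_i\bar p_ip_i\in I$ is positive on $C$. The algebra $A(\Gamma)/\{v:v|_C=0\}$ has a unit by (F2), and its characters are the points of $\Gamma$ at which all $v$ with $v|_C=0$ vanish; by (F2) these are the points of $C$. So $p$ is invertible in this algebra: there is $k\in A(\Gamma)$ with $kp=1$ on $C$. Hence $u=ukp\in I$.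

Conversely, suppose $j(E)\subset I$ and $\chi\notin E$. By (F2) there is $u\in j(E)$ with $u(\chi)=1$, so $\chi\notin Sp(T)$.
\end{proof}

\subsection{Radical elements, subspaces and quotients}

In a commutative Banach algebra, with or without unit, the radical is the common kernel of all characters. It is also the set of quasinilpotent elements, that is, of all $b$ with $\|b^n\|^{1/n}\to0$.

\begin{lemma}\label{lem:radical}
For every character $\theta$ of $\mathcal A(T)$ there is $\chi\in Sp(T)$ with $\theta(u(T))=u(\chi)$ for all $u\in A(\Gamma)$. Consequently, if $r=\lim u_n(T)$ in norm and $\sup_\Gamma|u_n|\to0$, then $r\in\mathcal R(\mathcal A(T))$.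
\end{lemma}

\begin{proof}
Since the $u(T)$ are dense in $\mathcal A(T)$ and $\theta$ is continuous, $u\mapsto\theta(u(T))$ is a nonzero character of $A(\Gamma)$, hence evaluation at some $\chi\in\Gamma$. It vanishes on all $u$ with $u(T)=0$, so $\chi\in Sp(T)$. In the second statement, $\theta(r)=\lim u_n(\chi)=0$ for every $\theta$.
\end{proof}

\begin{lemma}\label{lem:subquot}
Let $Y\subset X$ be a closed $T$-invariant subspace. The restriction $T|_Y$ and the quotient representation $T_{X/Y}$ are isometric representations. Let $r\in\mathcal R(\mathcal A(T))$. If $Sp(T|_Y)$ lies in an $S_3$-set, then $rY=\{0\}$. If $Sp(T_{X/Y})$ lies in an $S_3$-set, then $rX\subset Y$.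
\end{lemma}

\begin{proof}
Each $T(g)$ and its inverse $T(-g)$ induce contractions of $Y$ and of $X/Y$ that are inverse to each other, so these are isometries. Passing from an operator that leaves $Y$ invariant to the operator it induces on $Y$ or on $X/Y$ is contractive and multiplicative, and takes $u(T)$ to $u(T|_Y)$ or $u(T_{X/Y})$. So $r$, as a limit of operators $u_n(T)$, leaves $Y$ invariant and induces elements of $\mathcal A(T|_Y)$ and $\mathcal A(T_{X/Y})$. These are quasinilpotent because $r$ is, so they lie in the radicals. If the radical is $\{0\}$, the induced operator is $0$.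
\end{proof}

\section{The radical has square zero}\label{sec:soft}

Lemma~\ref{lem:subquot} suggests looking for invariant subspaces with small spectrum. The first lemma cuts the spectrum down to a compact set.

\begin{lemma}\label{lem:local}
Let $Sp(T)\subset\Lambda$ with $\Lambda$ closed, let $u\in A(\Gamma)$ have compact support, and let $Y=\overline{u(T)X}$. Then $Sp(T|_Y)\subset\Lambda\cap\operatorname{supp}u$. Hence, if $\Lambda\cap\operatorname{supp}u$ is an $S_3$-set, then $r\,u(T)=0$ for all $r\in\mathcal R(\mathcal A(T))$.
\end{lemma}

\begin{proof}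
The subspace $Y$ is $T$-invariant, since $T(g)u(T)=u(T)T(g)$. If $v\in j(\Lambda\cap\operatorname{supp}u)$, then $\operatorname{supp}(vu)\subset\operatorname{supp}v\cap\operatorname{supp}u$ is compact and disjoint from $\Lambda$, so $vu\in j(\Lambda)$ and $v(T)u(T)=0$ by Lemma~\ref{lem:spectrum}. Thus $v(T|_Y)=0$, and Lemma~\ref{lem:spectrum} gives the inclusion. The last statement follows from Lemma~\ref{lem:subquot}.
\end{proof}

For a closed set $F\subset\Gamma$ put
\[
Y_F=\{u(T)x:\ u\in j(F),\ x\in X\},\qquad X_F=\overline{Y_F},\qquad
X^F=\{x\in X:\ u(T)x=0\ \text{ for all } u\in j(F)\}.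
\]
Informally, $X_F$ is what can be reached from outside $F$, and $X^F$ consists of the vectors with spectrum in $F$. The set $Y_F$ is a linear subspace: for $u_1,u_2\in j(F)$ choose, by (F2), $h\in j(F)$ with $h=1$ on $\operatorname{supp}u_1\cup\operatorname{supp}u_2$; then
\begin{equation}\label{eq:linear}
u_1(T)x_1+u_2(T)x_2=h(T)\bigl(u_1(T)x_1+u_2(T)x_2\bigr)\in Y_F .
\end{equation}
Both $X_F$ and $X^F$ are closed and $T$-invariant.

\begin{lemma}\label{lem:glue}
Let $F,\Lambda\subset\Gamma$ be closed with $F\subset\Lambda$, such that $F$ and every compact subset of $\Lambda\setminus F$ are $S_3$-sets. Let $Sp(T)\subset\Lambda$ and $r\in\mathcal R(\mathcal A(T))$. Then $rX_F=\{0\}$ and $rX\subset X_F\cap X^F$. In particular $r^2=0$.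
\end{lemma}

\begin{proof}
Let $u\in j(F)$. The set $\Lambda\cap\operatorname{supp}u$ is a compact subset of $\Lambda\setminus F$, so $r\,u(T)=0$ by Lemma~\ref{lem:local}. Thus $r$ vanishes on $X_F$, and $u(T)rx=r\,u(T)x=0$ for all $x\in X$, that is, $rX\subset X^F$. Furthermore $u(T)X\subset X_F$ means that $u$ acts as $0$ on $X/X_F$. So $Sp(T_{X/X_F})\subset F$ by Lemma~\ref{lem:spectrum}, and $rX\subset X_F$ by Lemma~\ref{lem:subquot}.
\end{proof}

For two $S_3$-sets $\Lambda_1,\Lambda_2$ the lemma applies with $\Lambda=\Lambda_1\cup\Lambda_2$ and $F=\Lambda_2$. So Theorem~\ref{thm:A} comes down to showing that $X_F\cap X^F=\{0\}$.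

The easy case shows what one would like to do. \emph{Suppose that $\Lambda_1$ is compact and $\Lambda_1\cap\Lambda_2=\emptyset$.} Choose $h\in j(F)$ with $h=1$ near $\Lambda_1$. For $u\in j(F)$ the function $u-hu$ belongs to $j(\Lambda_1\cup F)$, so $u(T)=h(T)u(T)$. Hence $h(T)$ is the identity on $X_F$, while it is $0$ on $X^F$. So $X_F\cap X^F=\{0\}$ and $r=0$.

If $\Lambda_1$ meets $F$, no $h\in j(F)$ is equal to $1$ on all of $\Lambda_1$. One can take functions $h_m\in j(F)$ equal to $1$ on larger and larger parts of $\Lambda_1\setminus F$. If the norms $\|h_m(T)\|$ stay bounded and $h_m(T)x\to x$ on the dense subspace $Y_F$ of $X_F$, then $h_m(T)\to I$ strongly on $X_F$, and again $X_F\cap X^F=\{0\}$. But we have no control over these norms. Nor is the intersection zero for general reasons: there are representations $T$, with spectrum in a union of $F$ and countably many other $S_3$-sets, for which $X_F\cap X^F\ne\{0\}$ (Section~\ref{sec:countable}). The $S_3$-property of $\Lambda_1$ must be used once more, and in a different way: a nonzero vector in the intersection has to be turned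 into a radical element.

\section{From a vector to a radical element}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $T$ be an isometric representation on $X$ and $F\subset\Gamma$ closed. If $X_F\cap X^F\neq\{0\}$, then there is an isometric representation $T'$ with $Sp(T')\subset Sp(T)$ such that $\mathcal A(T')$ is not semisimple. Consequently, $X_F\cap X^F=\{0\}$ whenever $Sp(T)$ is contained in an $S_3$-set.
\end{proposition}

The set $F$ is an arbitrary closed set here; it need not be related to the $S_3$-set in question.

\subsection{The idea and a model}\label{sec:model}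

Let $0\ne y\in X_F\cap X^F$. There are $x_m\in Y_F$ with $x_m\to y$, and functions $h_m\in j(F)$ with
\[
h_i(T)x_m=x_m\quad(i\ge m),\qquad h_i(T)y=0\quad\text{for all } i .
\]
The operator $h_i(T)$ sees the difference between $x_m$ and $y$, however small $\|x_m-y\|$ is. Put $k_n=h_n-h_{n-1}$ with $h_0=0$. Then $k_n(T)$ kills $y$ and all $x_m$ with $m<n$, whereas $k_n(T)x_n=x_n-h_{n-1}(T)x_n$ is close to $y$, provided $x_n$ is chosen very close to $y$ after $h_{n-1}$ has been fixed. So for positive numbers $\delta_n\to0$ and
\[
s=\sum_m\delta_m^{-1}(x_m-y)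
\]
(with $x_m\to y$ fast) we can expect
\[
\delta_nk_n(T)s\to y .
\]
If $0\le h_m\le 1$, then $\delta_nk_n$ tends to $0$ uniformly on $\Gamma$. If the operators $\delta_nk_n(T)$ converged in norm, their limit would lie in the radical by Lemma~\ref{lem:radical} and would map $s$ to $y\ne0$.

There is no reason for norm convergence on $X$. So we change the norm on the orbit of $s$, in such a way that the consecutive differences
\[
d_n=\delta_nk_n-\delta_{n+1}k_{n+1}
\]
have norm at most $\varepsilon_n$, for a summable sequence $\varepsilon_n$. There is a standard device: replace $\|v\|$ by $\sup\|q(T)v\|$ over all finite products $q$ of factors $d_n/\varepsilon_n$, including the empty product $q=1$. Multiplying by $d_n/\varepsilon_n$ only shifts the family of products, so $d_n$ gets norm at most $\varepsilon_n$. The price is that the supremum must be finite for $v=s$, and this is the heart of the matter.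

To see whether it is finite, let us ignore error terms. If $q$ is a product of at least one of the $d_n/\varepsilon_n$, then $q(T)y=0$. On $x_m$ each $h_i$ with $i\ge m$ acts as $1$. If $x_m$ is close enough to $y$, each $h_i$ with $i<m$ maps $x_m$ approximately to $h_i(T)y=0$. So $q(T)(x_m-y)\approx q(m)y$, where $q(m)$ is obtained from $q$ by the substitution $h_i=1$ for $i\ge m$ and $h_i=0$ for $i<m$. Under this substitution $k_n$ becomes $1$ if $n=m$ and $0$ otherwise. \emph{In this approximation $k_n$ is the indicator function of the point $n$ on the set $\mathbf N=\{1,2,\dots\}$, and $s$ is the functional $\sigma(p)=\sum_m\delta_m^{-1}p(m)$.} We now fix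
\[
\varepsilon_n=2^{-n},\qquad \delta_n=4^{-n}\qquad(n\ge1)
\]
and do the computation in this model. Let $\mathcal M$ be the set of finitely supported sequences $\ell=(\ell_n)_{n\ge1}$ of nonnegative integers, $|\ell|=\sum_n\ell_n$, and let $\mathbf 1_n\in\mathcal M$ be the $n$-th unit sequence.

\begin{lemma}\label{lem:model}
On $\mathbf N$ let $D_n=\delta_n1_{\{n\}}-\delta_{n+1}1_{\{n+1\}}$ and, for $\ell\in\mathcal M$, $Q_\ell=\prod_n(D_n/\varepsilon_n)^{\ell_n}$. For $\ell\ne0$ the sum $\sigma(Q_\ell)=\sum_m\delta_m^{-1}Q_\ell(m)$ has at most two nonzero terms, and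
\[
\sigma(Q_\ell)=0\ \text{ if } |\ell|=1,\qquad |\sigma(Q_\ell)|\le2\ \text{ if } |\ell|\ge2 .
\]
\end{lemma}

\begin{proof}
At the point $m$ only $D_m(m)=\delta_m$ and $D_{m-1}(m)=-\delta_m$ are nonzero (only the former if $m=1$). So $Q_\ell(m)\ne0$ forces $\ell_n=0$ for all $n\notin\{m-1,m\}$, and since $\ell\ne0$ this leaves at most two values of $m$.

If $\ell=\mathbf 1_n$, the two terms are those with $m=n$ and $m=n+1$, and
\[
\sigma(D_n/\varepsilon_n)=\varepsilon_n^{-1}\bigl(\delta_n^{-1}\delta_n-\delta_{n+1}^{-1}\delta_{n+1}\bigr)=0 .
\]

Let $|\ell|\ge2$. In a nonzero term, $Q_\ell(m)$ is a product of $|\ell|$ factors, each equal to $\delta_m/\varepsilon_m$ or $-\delta_m/\varepsilon_{m-1}$, hence of modulus at most $\delta_m/\varepsilon_m\le1$. So $\delta_m^{-1}|Q_\ell(m)|\le\delta_m^{-1}(\delta_m/\varepsilon_m)^2=\delta_m/\varepsilon_m^2=1$.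
\end{proof}

So the linear terms cancel exactly, which is the reason for the weights $\delta_m^{-1}$ in $s$. All terms of higher degree are under control as soon as $\delta_m\le\varepsilon_m^2$.

In the model this already produces a nilpotent operator. Let $\mathcal P^+$ be the algebra of functions on $\mathbf N$ that are constant off a finite set. Extend $\sigma$ linearly from the finitely supported functions to $\mathcal P^+$ by $\sigma(1)=0$, and consider the seminorm $\|p\|_*=\sup_{\ell\in\mathcal M}|\sigma(Q_\ell p)|$. It is finite: $\|1\|_*\le2$ by Lemma~\ref{lem:model}, and $\|p\|_*\le\sigma(|p|)$ for finitely supported $p$, since $|Q_\ell|\le1$. Multiplication by $D_n$ has norm at most $\varepsilon_n$, because $Q_\ell D_n=\varepsilon_nQ_{\ell+\mathbf 1_n}$. Multiplication by $1_{\{2\}}$ is bounded, because $D_1D_2=-\delta_2^2\,1_{\{2\}}$; so all multiplications by $\delta_n1_{\{n\}}$ are bounded, since consecutive ones differ by multiplication by some $D_n$. As $\sum_n\varepsilon_n<\infty$, they converge in operator norm (on the completion of $\mathcal P^+$ modulo the null space of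 the seminorm) to an operator $r$. For finitely supported $p$ we have $rp=\lim_n\delta_n1_{\{n\}}p=0$. Every $rp$ with $p\in\mathcal P^+$ is a limit of finitely supported functions, so $r^2=0$. But $r\ne0$: we have $\|\delta_n1_{\{n\}}\|_*\ge\sigma(\delta_n1_{\{n\}})=1$ for all $n$, hence $r1\ne0$. The functions $\delta_n1_{\{n\}}$ tend to $0$ uniformly, and yet their limit in this norm is not $0$.

\subsection{Proof of Proposition~\ref{prop:key}}

Two things have to be done: the error terms must be bounded uniformly in $\ell\in\mathcal M$, and the new norm must come from an isometric representation. The first is not automatic, because the norms of the $h_i$ in $A(\Gamma)$ are not under control. We only control their values, hence spectral radii. This suffices because $x_m$ may be chosen after $h_1,\dots,h_{m-1}$.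

Let $0\ne y\in X_F\cap X^F$.

\medskip\noindent\textbf{Choice of $x_m$ and $h_m$.} Put $h_0=0$. Let $m\ge1$ and suppose that $h_1,\dots,h_{m-1}\in j(F)$ have been chosen with $0\le h_i\le1$ and $h_i=1$ on $\operatorname{supp}h_{i-1}$. For $1\le n<m$ put
\[
k_n=h_n-h_{n-1}=h_n(1-h_{n-1}),
\]
where the two expressions agree because $h_nh_{n-1}=h_{n-1}$; thus $0\le k_n\le1$. Define elements of $A^+$, depending only on $h_1,\dots,h_{m-1}$, by
\[
k_n^{(m)}=\begin{cases}k_n,&n<m,\\ 1-h_{m-1},&n=m,\\ 0,&n>m,\end{cases}
\qquad
d_n^{(m)}=\delta_nk_n^{(m)}-\delta_{n+1}k_{n+1}^{(m)},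
\qquad
q_\ell^{(m)}=\prod_n\bigl(d_n^{(m)}/\varepsilon_n\bigr)^{\ell_n}.
\]
This is the substitution $h_i=1$ for all $i\ge m$. On $\Gamma$ we have $0\le k_n^{(m)}\le1$. At the extra character $\omega$ of $A^+$, where all $h_i$ take the value $0$, we have
\begin{equation}\label{eq:omega}
\omega(k_n^{(m)})=1_{\{n\}}(m),\qquad\text{so}\qquad \omega(d_n^{(m)})=D_n(m),\quad \omega(q_\ell^{(m)})=Q_\ell(m)
\end{equation}
in the notation of Lemma~\ref{lem:model}. Thus all characters of $A^+$ map $d_n^{(m)}$ to a difference of two numbers in $[0,\delta_n]$. So $d_n^{(m)}/\varepsilon_n$ has spectral radius at most $\delta_n/\varepsilon_n\le\frac12$ in $A^+$, and its powers are bounded in norm. As $d_n^{(m)}=0$ for $n>m$, every $q_\ell^{(m)}$ is $0$ or a product of powers of $d_1^{(m)}/\varepsilon_1,\dots,d_m^{(m)}/\varepsilon_m$. Therefore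
\[
K_m:=\max\Bigl(\sup_{\ell\in\mathcal M}\|q_\ell^{(m)}\|,\ \|k_1^{(m)}\|,\dots,\|k_m^{(m)}\|\Bigr)<\infty ,
\]
and $K_m\ge\|q_0^{(m)}\|=1$. Since $y\in\overline{Y_F}$, we can choose $x_m=u_m(T)z_m$ with $u_m\in j(F)$, $z_m\in X$, such that
\begin{equation}\label{eq:wm}
w_m:=x_m-y\qquad\text{satisfies}\qquad \|w_m\|\le 2^{-m}\delta_m/K_m .
\end{equation}
Only now we choose, by (F2), $h_m\in j(F)$ with $0\le h_m\le1$ and $h_m=1$ on $\operatorname{supp}h_{m-1}\cup\operatorname{supp}u_m$. This completes the induction.

With $k_n$ now defined for all $n\ge1$, let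
\[
d_n=\delta_nk_n-\delta_{n+1}k_{n+1}\in A(\Gamma),\qquad q_\ell=\prod_n(d_n/\varepsilon_n)^{\ell_n}\in A^+,\qquad s=\sum_m\delta_m^{-1}w_m .
\]
The series converges absolutely and $\|s\|\le\sum_m2^{-m}=1$.

\medskip\noindent\textbf{How these functions act.} For $i\ge m$ we have $h_i=1$ on $\operatorname{supp}u_m$: for $i=m$ by the choice of $h_m$, and for $i>m$ because $\operatorname{supp}u_m\subset\operatorname{supp}h_m\subset\dots\subset\operatorname{supp}h_{i-1}$. So $h_iu_m=u_m$ and $h_i(T)x_m=x_m$. Hence
\begin{equation}\label{eq:onx}
k_n(T)x_m=k_n^{(m)}(T)x_m\quad\text{for all } n,m\ge1 :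
\end{equation}
this is trivial for $n<m$; for $n=m$ it says $h_m(T)x_m=x_m$; for $n>m$ both $h_n(T)$ and $h_{n-1}(T)$ fix $x_m$. Since all operators commute, \eqref{eq:onx} implies $q_\ell(T)x_m=q_\ell^{(m)}(T)x_m$. Since $y\in X^F$, all $h_i(T)$ annihilate $y$. So $k_n(T)y=0$, $q_\ell(T)y=0$ for $\ell\ne0$, and an element $a\in A^+$ that is a polynomial in the $h_i$ acts on $y$ as the scalar $\omega(a)$. Together with \eqref{eq:omega} this gives
\begin{align}
k_n(T)w_m&=k_n(T)x_m=k_n^{(m)}(T)x_m=k_n^{(m)}(T)w_m+1_{\{n\}}(m)\,y,\label{eq:kw}\\
q_\ell(T)w_m&=q_\ell(T)x_m=q_\ell^{(m)}(T)x_m=q_\ell^{(m)}(T)w_m+Q_\ell(m)\,y\qquad(\ell\ne0).\label{eq:qw}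
\end{align}
These formulas make the approximation of Section~\ref{sec:model} exact, with explicit error terms.

\medskip\noindent\textbf{Claim 1.} \emph{$\|q_\ell(T)s\|\le1+2\|y\|$ for all $\ell\in\mathcal M$.} For $\ell=0$ this follows from $\|s\|\le1$. For $\ell\ne0$, \eqref{eq:qw} gives
\[
q_\ell(T)s=\sum_m\delta_m^{-1}q_\ell^{(m)}(T)w_m+\sigma(Q_\ell)\,y .
\]
The sum has norm at most $\sum_m\delta_m^{-1}K_m\|w_m\|\le\sum_m2^{-m}=1$ by \eqref{eq:wm}, and $|\sigma(Q_\ell)|\le2$ by Lemma~\ref{lem:model}.

\medskip\noindent\textbf{Claim 2.} \emph{$\delta_nk_n(T)s\to y$.} By \eqref{eq:kw}, and because $k_n^{(m)}=0$ for $m<n$,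
\[
\delta_nk_n(T)s-y=\delta_n\sum_{m\ge n}\delta_m^{-1}k_n^{(m)}(T)w_m .
\]
Since $\|k_n^{(m)}\|\le K_m$ for $n\le m$, the right-hand side has norm at most $\delta_n\sum_{m\ge n}2^{-m}\le\delta_n$.

\medskip\noindent\textbf{The representation $T'$.} For $u\in A(\Gamma)$ put
\[
v_u=\bigl(u(T)q_\ell(T)s\bigr)_{\ell\in\mathcal M}\in\ell^\infty(\mathcal M,X),\qquad \|v_u\|\le(1+2\|y\|)\,\|u\| ,
\]
the bound being Claim 1. Let $X'$ be the closure of the linear space $\{v_u:u\in A(\Gamma)\}$, and let $T'(g)$ be the restriction to $X'$ of the coordinatewise action of $T(g)$. For $u=\hat f$ we have $T'(g)v_u=v_{u_g}$, where $u_g$ is the transform of $t\mapsto f(t-g)$. So $X'$ is invariant under all $T'(g)$, each $T'(g)$ is an invertible isometry of $X'$, and $g\mapsto T'(g)\xi$ is continuous, first for $\xi=v_u$ because translation is continuous in $L^1(G)$, then for all $\xi\in X'$ by density. Thus $T'$ is an isometric representation. Coordinate maps are continuous, so $u(T')$ acts on $X'$ coordinatewise as $u(T)$. In particular $u(T)=0$ implies $u(T')=0$, whence $Sp(T')\subset Sp(T)$.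

Since $d_nq_\ell=\varepsilon_nq_{\ell+\mathbf 1_n}$, the $\ell$-th coordinate of $d_n(T')v_u$ is $\varepsilon_n$ times the $(\ell+\mathbf 1_n)$-th coordinate of $v_u$. So $\|d_n(T')v_u\|\le\varepsilon_n\|v_u\|$, and $\|d_n(T')\|\le\varepsilon_n$ by density. The functions $r_n=\delta_nk_n\in A(\Gamma)$ satisfy $r_n-r_{n+1}=d_n$. As $\sum_n\varepsilon_n<\infty$, the operators $r_n(T')$ converge in norm to some $r\in\mathcal A(T')$. Since $\sup_\Gamma|r_n|\le\delta_n\to0$, Lemma~\ref{lem:radical} gives $r\in\mathcal R(\mathcal A(T'))$. By Claim 2, the coordinate with $\ell=0$ of $rv_u$ is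
\[
\lim_nu(T)\,\delta_nk_n(T)s=u(T)y ,
\]
and by (F1) there is $u$ with $u(T)y\ne0$. So $r\ne0$ and $\mathcal A(T')$ is not semisimple.

If $Sp(T)$ is contained in an $S_3$-set $\Lambda$, then so is $Sp(T')$, and $\mathcal A(T')$ must be semisimple. Hence $X_F\cap X^F=\{0\}$ in this case. \qed

\section{Finite and locally finite unions}\label{sec:unions}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Sp(T)\subset\Lambda:=\Lambda_1\cup\Lambda_2$ and $r\in\mathcal R(\mathcal A(T))$. Put $F=\Lambda_2$. Compact subsets of $\Lambda\setminus F$ lie in $\Lambda_1$ and so are $S_3$-sets. By Lemma~\ref{lem:glue}, every vector $y=rx$ lies in $X_F\cap X^F$.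

Proposition~\ref{prop:key} cannot be applied to $T$ itself, since we do not know that $Sp(T)$ lies in an $S_3$-set. But it can be applied to the restriction of $T$ to $Y=X_F$. Indeed, if $v\in j(\Lambda_1)$ and $u\in j(F)$, then $vu\in j(\Lambda)$ and $v(T)u(T)=0$ by Lemma~\ref{lem:spectrum}. So $v(T|_Y)=0$ for all $v\in j(\Lambda_1)$, that is, $Sp(T|_Y)\subset\Lambda_1$.

It remains to see that $y$ lies in the two subspaces formed with $T|_Y$ in place of $T$. Clearly $y\in Y$ is annihilated by $u(T|_Y)$ for all $u\in j(F)$. Moreover the vectors $u(T)z$ with $u\in j(F)$ and $z\in Y$ (rather than $z\in X$) are dense in $Y$: given $u\in j(F)$ and $x'\in X$, take $h\in j(F)$ with $h=1$ on $\operatorname{supp}u$. Then $u(T)x'=h(T)z$ with $z=u(T)x'\in Y$. So $y\in Y_{(F)}\cap Y^{(F)}$, where $Y_{(F)}$ and $Y^{(F)}$ denote the subspaces $X_F$ and $X^F$ of Section~\ref{sec:soft} for the representation $T|_Y$. As $Sp(T|_Y)$ is contained in the $S_3$-set $\Lambda_1$, Proposition~\ref{prop:key} gives $y=0$. Since $x$ was arbitrary, $r=0$. Finite unions follow by induction.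
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The union $\Lambda=\bigcup_i\Lambda_i$ is closed by local finiteness. Let $Sp(T)\subset\Lambda$ and $r\in\mathcal R(\mathcal A(T))$. Let $u\in A(\Gamma)$ have compact support $C$. The compact set $C$ meets only finitely many $\Lambda_i$. So $C\cap\Lambda$ is a finite union of closed subsets of $S_3$-sets, hence an $S_3$-set by Theorem~\ref{thm:A}, and $r\,u(T)=0$ by Lemma~\ref{lem:local}. Such $u$ are dense in $A(\Gamma)$, so $r\,\hat e_\alpha(T)=0$ for the approximate identity of (F1). Since $\hat e_\alpha(T)\to I$ strongly, $r=0$.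
\end{proof}

\section{The criterion}\label{sec:criterion}

Let $BUC(G)$ be the space of bounded uniformly continuous functions on $G$ with the supremum norm, and $(L(g)\psi)(t)=\psi(t+g)$, an isometric representation of $G$ on $BUC(G)$. That $\psi$ has spectrum in $E$ means that $u(L)\psi=0$ for all $u\in j(E)$. If $E\subset E'$, then $j(E')\subset j(E)$; so a function with spectrum in $E$ has spectrum in $E'$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
($\Rightarrow$) Closed subsets of $S_3$-sets are $S_3$-sets, which gives (a) and (b). For (c), let $X$ be the closed $L$-invariant space of all $\psi\in BUC(G)$ with spectrum in $\Lambda$. By Lemma~\ref{lem:spectrum}, $Sp(L|_X)\subset\Lambda$. Let $\psi_n\to\psi$ uniformly, where $\psi$ has spectrum in $F$ and $\psi_n$ has spectrum in a compact set $P_n\subset\Lambda\setminus F$. All these functions lie in $X$, and $\psi\in X^F$. For fixed $n$ choose $u\in j(F)$ with $u=1$ near $P_n$. For $v\in A(\Gamma)$ of compact support we have $v-vu\in j(P_n)$, so $v(L)(\psi_n-u(L)\psi_n)=0$. By (F1) this extends to all $v\in A(\Gamma)$ and yields $\psi_n=u(L)\psi_n\in X_F$.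 So $\psi\in X_F\cap X^F$, and $\psi=0$ by Proposition~\ref{prop:key}.

($\Leftarrow$) Let $Sp(T)\subset\Lambda$, $r\in\mathcal R(\mathcal A(T))$ and $y=rx$. By (a), (b) and Lemma~\ref{lem:glue}, $y\in X_F\cap X^F$. Write $y=\lim x_n$ with $x_n=u_n(T)z_n$, $u_n\in j(F)$. For $x^*\in X^*$ put
\[
\psi_n(g)=\langle T(g)x_n,x^*\rangle,\qquad \psi(g)=\langle T(g)y,x^*\rangle .
\]
These functions are bounded, and uniformly continuous because $|\psi(g+h)-\psi(g)|\le\|T(h)y-y\|\,\|x^*\|$ and likewise for $\psi_n$. Moreover $|\psi_n(g)-\psi(g)|\le\|x_n-y\|\,\|x^*\|$, so $\psi_n\to\psi$ uniformly. For $v\in A(\Gamma)$,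
\[
(v(L)\psi_n)(g)=\langle T(g)v(T)x_n,x^*\rangle,\qquad (v(L)\psi)(g)=\langle T(g)v(T)y,x^*\rangle .
\]
Since $y\in X^F$, the function $\psi$ has spectrum in $F$. The function $\psi_n$ has spectrum in the compact set $P_n=\Lambda\cap\operatorname{supp}u_n\subset\Lambda\setminus F$: for $v\in j(P_n)$ we have $vu_n\in j(\Lambda)$, so $v(T)x_n=v(T)u_n(T)z_n=0$. By (c), $\psi=0$, in particular $\langle y,x^*\rangle=0$. As $x^*$ was arbitrary, $y=0$; as $x$ was arbitrary, $r=0$.
\end{proof}

\section{A compact countable union that is not an $S_3$-set}\label{sec:countable}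

\subsection{The plan}

By Theorem~\ref{thm:C} it suffices to find compact $S_3$-sets $F$ and $L_n$, with $L_n$ disjoint from $F$ and accumulating only at $F$, such that some nonzero function with spectrum in $F$ is a uniform limit of functions $\psi_n$ with spectrum in $L_n$. We take for $\Gamma$ the dual of a group $G$ of $\pm1$-valued functions on a Cantor set $\Omega$, and for $F$ the set of evaluations $\operatorname{ev}_x$, $x\in\Omega$. For a probability measure $\mu$ on $\Omega$ the function $\psi(g)=\int g\,d\mu$ has spectrum in $F$. The sets $L_n$ will consist of sums of an \emph{odd} number, at least $3$, of evaluations at distinct points close to each other. Oddness makes such a sum close to a single evaluation; having at least $3$ distinct points keeps it off $F$.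

How can $\psi$ be approximated from such sums? Let $\zeta=\int g\,d\mu$. The sum of $2k+1$ evaluations at independent $\mu$-random points has, as a random element of $\Gamma$, the expectation $g\mapsto\zeta^{2k+1}$. For instance, three points give $\zeta^3$. Now $\zeta$ itself is, uniformly on $[-1,1]$, a limit of polynomials with odd powers $\zeta^3,\zeta^5,\dots$ only, because $\zeta(1-\zeta^2)^M\to0$ uniformly as $M\to\infty$ and this polynomial has the linear term $\zeta$.

There is one obstacle. The set of all sums of $2k+1$ evaluations at independently varying points is too large for our test for $S_3$-sets, Lemma~\ref{lem:sign} below. That test requires every continuous sign function on the set to be given by an element of $G$, but elements of $G$ only give products of functions of the single points. So all points must be functions of one parameter $z\in\Omega$, and independence has to be imitated. For this we let the points be determined by $z,\tau_1z,\tau_2z,\dots$ with measure-preserving homeomorphisms $\tau_j$ taken from a finite list such that averaging over the list brings every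 function with values in $\{\pm1\}$ close to its mean, at a rate that does not depend on the function. A random walk on the free group provides such lists.

\subsection{The group and a class of $S_3$-sets}

Let $\Omega=\{0,1\}^{\mathbf N}$ with the coin-tossing measure $\mu$. Let $G$ be the countable discrete group, now written multiplicatively, of all continuous functions $g:\Omega\to\{\pm1\}$, and $\Gamma$ its compact metrizable dual, written additively. Since $g^2=1$ in $G$, every $\gamma\in\Gamma$ is $\pm1$-valued. So $\Gamma$ is a closed subset of $\{\pm1\}^G$ and is totally disconnected. For $x\in\Omega$ let $\operatorname{ev}_x\in\Gamma$, $\operatorname{ev}_x(g)=g(x)$.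

For $g\in G$ the function $\gamma\mapsto\gamma(g)$ on $\Gamma$ is the transform of the point mass at $g$. It is a locally constant element $u$ of $A(\Gamma)$ with $u(T)=T(g)$. By compactness, a locally constant function on $\Gamma$ depends only on the restriction of $\gamma$ to a finite subgroup $H$ of $G$. So it is given by a function on the finite dual group of $H$, and hence is a linear combination of the functions $\gamma\mapsto\gamma(g)$, $g\in H$. In particular it lies in $A(\Gamma)$.

\begin{lemma}\label{lem:sign}
Let $L\subset\Gamma$ be compact, and suppose that every continuous $\varphi:L\to\{\pm1\}$ is the restriction to $L$ of $\gamma\mapsto\gamma(g)$ for some $g\in G$. Then $L$ is an $S_3$-set.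
\end{lemma}

\begin{proof}
Let $Sp(T)\subset L$ and $X\ne\{0\}$. A locally constant function that vanishes on $L$ belongs to $j(L)$, so by Lemma~\ref{lem:spectrum} the operator $u(T)$ for locally constant $u$ depends only on $u|_L$. For $V\subset L$ relatively clopen choose a clopen set $U\subset\Gamma$ with $U\cap L=V$ (cover $V$ by finitely many clopen sets missing the compact set $L\setminus V$), and put $e_V=1_U(T)$. The $e_V$ are well-defined idempotents, multiplicative and additive in $V$, and $e_L=I$.

Let $L=\bigsqcup_jV_j$ be a finite partition into relatively clopen sets. If $c_j=\pm1$, there is by hypothesis $g\in G$ with $\gamma(g)=c_j$ for $\gamma\in V_j$. Then $\sum_jc_je_{V_j}=T(g)$ has norm $1$. A real vector $(c_j)$ with $|c_j|\le1$ is a convex combination of sign vectors, so $\|\sum_jc_je_{V_j}\|\le1$ for these. Splitting into real and imaginary parts, we get $\|\sum_jc_je_{V_j}\|\le2\max_j|c_j|$ for complex $c_j$. Here the maximum may be taken over those $j$ with $e_{V_j}\ne0$, since the other terms can be dropped. For these $j$ the operator $d=\sum_ic_ie_{V_i}$ satisfies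 $de_{V_j}=c_je_{V_j}$, so $c_j$ is an eigenvalue of $d$. Hence the spectral radius satisfies $\rho(d)\ge\frac12\|d\|$.

For every $g\in G$ we have $T(g)=e_V-e_{L\setminus V}$ with $V=\{\gamma\in L:\gamma(g)=1\}$. Passing to common refinements of partitions, every finite linear combination of operators $T(g)$ is of the form $d$ above, and these combinations are dense in $\mathcal A(T)$. On a commutative Banach algebra $|\rho(a)-\rho(b)|\le\rho(a-b)\le\|a-b\|$, so $\rho$ is continuous and $\rho(r)\ge\frac12\|r\|$ for all $r\in\mathcal A(T)$. Thus $\mathcal A(T)$ contains no nonzero quasinilpotent element.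
\end{proof}

\noindent\textbf{The set $F$.} Let $F=\{\operatorname{ev}_x:x\in\Omega\}$. The map $x\mapsto\operatorname{ev}_x$ is continuous and injective, so $F$ is compact and homeomorphic to $\Omega$. A continuous $\varphi:F\to\{\pm1\}$ is induced by $g(x)=\varphi(\operatorname{ev}_x)$. By Lemma~\ref{lem:sign}, $F$ is an $S_3$-set.

\subsection{Uniform averaging}

Identify $\Omega$ with $\{0,1\}^{\mathbf F_2}$, where $\mathbf F_2$ is the free group on $a,b$, by enumerating $\mathbf F_2$. For $c\in\mathbf F_2$ the shift $(\sigma_cx)(h)=x(c^{-1}h)$ is a $\mu$-preserving homeomorphism of $\Omega$. Put $S=\{a,a^{-1},b,b^{-1}\}$ and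
\[
P\varphi=\tfrac14\sum_{c\in S}\varphi\circ\sigma_c .
\]

\begin{lemma}\label{lem:gap}
Let $\beta=\sqrt3/2$. For every $t\ge1$ there is a finite list $W_t$ of $\mu$-preserving homeomorphisms of $\Omega$ such that $P^t\varphi$ is the average of $\varphi\circ\tau$ over $\tau\in W_t$, and for every measurable $\varphi$ with $|\varphi|\le1$
\[
\Bigl\|P^t\varphi-\int\varphi\,d\mu\Bigr\|_{L^1(\mu)}\le\beta^t .
\]
\end{lemma}

\begin{proof}
The list consists of the $4^t$ compositions of $t$ shifts $\sigma_c$, $c\in S$. The operator $P$ fixes constants and preserves the space $L^2_0(\mu)$ of functions of mean zero. The $L^1$-norm is at most the $L^2$-norm, and $\|\varphi-\int\varphi\,d\mu\|_{L^2}\le1$. So it suffices to show that $P$ has norm at most $\beta$ on $L^2_0(\mu)$.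

The Walsh functions $w_A(x)=\prod_{h\in A}(-1)^{x(h)}$, with $A\subset\mathbf F_2$ finite and nonempty, form an orthonormal basis of $L^2_0(\mu)$, and $w_A\circ\sigma_c=w_{c^{-1}A}$. The group $\mathbf F_2$ acts freely on these sets $A$: if $cA=A$, then $c$ permutes the finite set $A$, so some power $c^i$, $i\ge1$, fixes a point of $A$, whence $c^i=e$ and $c=e$. So on the closed span of each orbit $\{w_{hA}:h\in\mathbf F_2\}$, which we identify with $\ell^2(\mathbf F_2)$, $P$ acts as the matrix with entries $p_{h,h'}=\frac14$ if $h'\in Sh$ and $0$ otherwise. This is $\frac14$ times the adjacency matrix of a Cayley graph of $\mathbf F_2$, which is a $4$-regular tree.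

Let $f(h)=3^{-|h|/2}$, where $|h|$ is the distance from $h$ to $e$ in the tree. A vertex $h\ne e$ has three neighbors at distance $|h|+1$ and one at distance $|h|-1$. So
\[
\sum_{h'}p_{h,h'}f(h')=\tfrac14\bigl(3\cdot3^{-1/2}+3^{1/2}\bigr)f(h)=\beta f(h)\quad(h\ne e),\qquad \sum_{h'}p_{e,h'}f(h')=3^{-1/2}\le\beta=\beta f(e).
\]
Thus $\sum_{h'}p_{h,h'}f(h')\le\beta f(h)$ for all $h$, and $f>0$. For $\xi,\eta\in\ell^2(\mathbf F_2)$ the inequality between arithmetic and geometric means and the symmetry of $p$ give
\[
\sum_{h,h'}p_{h,h'}|\xi(h)||\eta(h')|\le\tfrac12\sum_{h,h'}p_{h,h'}\Bigl(|\xi(h)|^2\frac{f(h')}{f(h)}+|\eta(h')|^2\frac{f(h)}{f(h')}\Bigr)\le\tfrac\beta2\bigl(\|\xi\|^2+\|\eta\|^2\bigr),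
\]
so the matrix has norm at most $\beta$.
\end{proof}

\subsection{The sets $L_n$ and the measures $\nu_n$}

Fix $n\ge1$ and integers $M,p,t\ge1$, to be chosen below, with $N=2^p\ge2M+1$. Let
\[
R_M(\zeta)=\zeta-\zeta(1-\zeta^2)^M=\sum_{k=1}^Mc_k\zeta^{2k+1},\qquad c_k=(-1)^{k+1}\binom Mk .
\]
On $[-1,1]$ the function $|\zeta|(1-\zeta^2)^M$ attains its maximum where $\zeta^2=1/(2M+1)$, so
\begin{equation}\label{eq:poly}
\sup_{|\zeta|\le1}|\zeta-R_M(\zeta)|\le(2M+1)^{-1/2},
\end{equation}
where $\zeta$ is real.

For a word $b\in\{0,1\}^{n+p}$ let $C_b\subset\Omega$ be its cylinder and $\kappa_b:\Omega\to C_b$, $z\mapsto bz$. For $\alpha\in\{0,1\}^n$ let $B_\alpha$ be the set of the $N$ extensions of $\alpha$ in $\{0,1\}^{n+p}$. For $g\in G$ put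
\[
g_b=g\circ\kappa_b,\qquad s_b=\int g_b\,d\mu,\qquad \hat s_\alpha=\frac1N\sum_{b\in B_\alpha}s_b\in[-1,1],
\]
so that $\int g\,d\mu=2^{-n}\sum_\alpha\hat s_\alpha$.

For $\alpha\in\{0,1\}^n$, $1\le k\le M$, distinct $b_0,\dots,b_{2k}\in B_\alpha$ and $\tau_1,\dots,\tau_{2k}\in W_t$ let
\[
w(z)=\operatorname{ev}_{\kappa_{b_0}(z)}+\sum_{j=1}^{2k}\operatorname{ev}_{\kappa_{b_j}(\tau_jz)}\in\Gamma\qquad(z\in\Omega).
\]
Let $L_n$ be the union of the finitely many compact sets $w(\Omega)$ so obtained. The words $b_j$ are distinct so that the evaluation points lie in disjoint cylinders; this is used in both of the following properties.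

\emph{$L_n$ is an $S_3$-set.} If $g=1$ off $C_{b_0}$, then $w(z)(g)=g(\kappa_{b_0}(z))$, because the other evaluation points are not in $C_{b_0}$. So $w$ is injective, hence a homeomorphism onto $w(\Omega)$. A continuous $\varphi:w(\Omega)\to\{\pm1\}$ is induced by the $g\in G$ equal to $\varphi\circ w\circ\kappa_{b_0}^{-1}$ on $C_{b_0}$ and to $1$ elsewhere. By Lemma~\ref{lem:sign} each $w(\Omega)$ is an $S_3$-set, and by Theorem~\ref{thm:A} so is $L_n$.

\emph{$L_n\cap F=\emptyset$.} The element $w(z)$ is a sum of $2k+1\ge3$ evaluations at distinct points. Given $x\in\Omega$, one of these points differs from $x$. Let $g\in G$ be $-1$ exactly on a clopen neighborhood of that point which contains neither $x$ nor the other points. Then $w(z)(g)=-1\ne1=g(x)$, so $w(z)\ne\operatorname{ev}_x$.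

For a measure $\nu$ on $\Gamma$ write $\hat\nu(g)=\int\gamma(g)\,d\nu(\gamma)$. Let
\[
\nu_n=2^{-n}\sum_{\alpha}\sum_{k=1}^Mc_k\,\mathrm{Av}(w_*\mu),
\]
where $\mathrm{Av}$ is the average over all tuples $(b_0,\dots,b_{2k})$ of distinct elements of $B_\alpha$ and all $(\tau_1,\dots,\tau_{2k})\in W_t^{2k}$. This measure is supported on $L_n$.

\begin{lemma}\label{lem:approx}
The integers $M,p,t$ can be chosen such that $\bigl|\hat\nu_n(g)-\int g\,d\mu\bigr|\le\frac1n$ for all $g\in G$.
\end{lemma}

\begin{proof}
We have $\widehat{w_*\mu}(g)=\int g_{b_0}\prod_{j=1}^{2k}(g_{b_j}\circ\tau_j)\,d\mu$. Averaging over the $\tau_j$ turns this into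
\[
\int g_{b_0}\prod_{j=1}^{2k}P^tg_{b_j}\,d\mu .
\]
Replace the factors $P^tg_{b_j}$ by the constants $s_{b_j}$ one at a time. All factors are bounded by $1$, so each replacement changes the integral by at most $\|P^tg_{b_j}-s_{b_j}\|_{L^1}\le\beta^t$ (Lemma~\ref{lem:gap}). So the integral differs from $\prod_{j=0}^{2k}s_{b_j}$ by at most $2k\beta^t$.

The average of $\prod_{j=0}^{2k}s_{b_j}$ over \emph{all} tuples in $B_\alpha$ is $\hat s_\alpha^{\,2k+1}$. The average over tuples of distinct elements differs from it by at most twice the proportion of tuples with a repetition. This proportion is at most $\binom{2k+1}2\frac1N\le\frac{(2k+1)^2}{2N}$. So $\hat\nu_n(g)$ differs from $2^{-n}\sum_\alpha R_M(\hat s_\alpha)$ by at most $\sum_k|c_k|(2k\beta^t+(2k+1)^2/N)$, and with \eqref{eq:poly}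
\[
\Bigl|\hat\nu_n(g)-\int g\,d\mu\Bigr|\le(2M+1)^{-1/2}+\sum_{k=1}^M|c_k|\Bigl(2k\beta^t+\frac{(2k+1)^2}N\Bigr)
\]
for all $g\in G$. Choose $M$ such that the first term is at most $\frac1{3n}$. The $c_k$ depend only on $M$; so we can then choose $p$ and $t$ large enough that $N=2^p\ge2M+1$ and the two remaining contributions are at most $\frac1{3n}$ each.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Choose $M,p,t$ for each $n$ as in Lemma~\ref{lem:approx}, and let $E=F\cup\bigcup_nL_n$. The sets $F$ and $L_n$ are compact $S_3$-sets.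

\emph{$E$ is compact.} Let $G_n\subset G$ be the subgroup of functions that depend only on the first $n$ coordinates of $\Omega=\{0,1\}^{\mathbf N}$, so $G=\bigcup_nG_n$. If $\gamma=w(z)\in L_n$, all $2k+1$ evaluation points lie in the cylinder of one word $\alpha\in\{0,1\}^n$. A function $g\in G_n$ is constant there, and since $2k+1$ is odd, $\gamma(g)=g(x)$ for any $x$ in this cylinder. Now let $\gamma_i\in L_{n_i}$ with $n_i\to\infty$, and let $x_i$ be points of the corresponding cylinders. Pass to a subsequence with $x_i\to x$. For every $g\in G$ we have $\gamma_i(g)=g(x_i)$ as soon as $g\in G_{n_i}$, and $g(x_i)\to g(x)$. So $\gamma_i\to\operatorname{ev}_x\in F$. A sequence in $E$ either has a subsequence in one of the compact sets $F,L_1,L_2,\dots$, or has a subsequence of the kind just considered. As $\Gamma$ is metrizable, $E$ is compact.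

\emph{$E$ is not an $S_3$-set.} We show that condition (c) of Theorem~\ref{thm:C} fails for $F\subset E$. Since $G$ is discrete, $BUC(G)=\ell^\infty(G)$, and $(L(h)\varphi)(g)=\varphi(gh)$. For a measure $\nu$ on $\Gamma$ and $u=\hat f\in A(\Gamma)$,
\[
(u(L)\hat\nu)(g)=\sum_{h\in G}f(h)\int\gamma(g)\gamma(h)\,d\nu(\gamma)=\int u(\gamma)\gamma(g)\,d\nu(\gamma)=\widehat{u\nu}(g).
\]
So $\hat\nu$ has spectrum in every closed set that supports $\nu$. The function $\psi(g)=\int_\Omega g\,d\mu$ is the transform of the image of $\mu$ under $x\mapsto\operatorname{ev}_x$, so it has spectrum in $F$; and $\psi\ne0$, as $\psi(1)=1$. The functions $\hat\nu_n$ have spectrum in the compact sets $L_n\subset E\setminus F$, and $\hat\nu_n\to\psi$ uniformly by Lemma~\ref{lem:approx}. So (c) fails, and $E$ is not an $S_3$-set.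
\end{proof}

\begin{remark}
Let $X\subset\ell^\infty(G)$ be the closed $L$-invariant space of functions with spectrum in $E$. Then $\hat\nu_n\in X_F$ by the argument in the proof of Theorem~\ref{thm:C}, so $0\ne\psi\in X_F\cap X^F$. This shows that the conclusion $X_F\cap X^F=\{0\}$ of Proposition~\ref{prop:key} may fail if $Sp(T)$ is not contained in an $S_3$-set.
\end{remark}

\begin{thebibliography}{1}
\bibitem{SS} \emph{Sets of semisimplicity}, \texttt{https://www-fourier.univ-grenoble-alpes.fr/}\allowbreak\texttt{sites/default/files/ref\_490.pdf}.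
\end{thebibliography}

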